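\title{Quillen complexes of solvable groups that are not wedges of spheres}

\begin{abstract}
Let $\mathcal{A}_p(G)$ be the poset of nontrivial elementary abelian $p$-subgroups of a finite group $G$. We show that for every prime $p$ there are solvable groups $G$ for which $\mathcal{A}_p(G)$ is not homotopy equivalent to a wedge of spheres. More precisely, every nonempty finite simplicial complex, suitably suspended, is a homotopy retract of $\mathcal{A}_p(N\rtimes P)$ for some elementary abelian group $N$ of order prime to $p$ and some $p$-group $P$ of class at most $2$, so the integral homology of $\mathcal{A}_p(G)$ can have torsion. We also give a criterion for $\mathcal{A}_p(G)$ to be a wedge of spheres when $G$ is solvable, and we determine the homotopy types of the examples for $p=2$.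
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $p$ be a prime. An \emph{elementary abelian $p$-group} is a finite abelian group $E$ with $x^p=1$ for all $x\in E$, that is, a finite vector space over $\mathbb{F}_p$; its dimension is the \emph{rank} $r(E)$. For a finite group $G$ of order divisible by $p$, the \emph{Quillen poset} $\mathcal{A}_p(G)$ is the set of nontrivial elementary abelian $p$-subgroups of $G$, ordered by inclusion. Topological statements about a poset refer to its \emph{order complex}, the simplicial complex whose simplices are the finite nonempty chains of the poset. The complex of $\mathcal{A}_p(G)$ records how the commuting families of elements of order $p$ overlap. Three cases are quickly described.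
\begin{itemize}
\item Suppose that $G$ has a central subgroup $Z$ of order $p$, as every nontrivial $p$-group does. Then $BZ\in\mathcal{A}_p(G)$ for all $B\in\mathcal{A}_p(G)$, and the inequalities $B\le BZ\ge Z$ contract the poset to the vertex $Z$ (fact (T1) below).
\item If the Sylow $p$-subgroups of $G$ have order $p$, then $\mathcal{A}_p(G)$ is a finite set of points, which is a wedge of $0$-spheres. For $G=S_3$ and $p=2$ there are three points.
\item If $G=NE$ with $N$ a solvable normal subgroup of order prime to $p$ and $E$ elementary abelian of rank $r$, then $\mathcal{A}_p(G)$ is a wedge of spheres of dimension $r-1$, by a theorem of Quillen (Theorem~\ref{thm:quillen} and fact (T3)).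
\end{itemize}
Now let $G$ be solvable and let $N$ be its largest normal subgroup of order prime to $p$. The map $\mathcal{A}_p(G)\to\mathcal{A}_p(G/N)$, $B\mapsto BN/N$, has a contractible target (Section~\ref{sec:criterion}), and what lies over the subgroups of a fixed $E$ is a complex of the third kind. So $\mathcal{A}_p(G)$ is assembled from wedges of spheres over a contractible base, and one is led to guess that the answer to the following question is yes.
\begin{quote}
\emph{Is $\mathcal{A}_p(G)$ homotopy equivalent to a wedge of spheres for every prime $p$ and every finite solvable group $G$ of order divisible by $p$?}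
\end{quote}
Here the spheres may have different dimensions (Example~\ref{ex:mixed} shows that this happens), and the wedge of zero spheres, a point, is allowed. Fumagalli claimed that the answer is yes. We take the problem from \cite{EAS}, according to which the claim seems to remain an open question.

The answer is no, for every prime $p$. Call a space $Y$ a \emph{homotopy retract} of a space $X$ if there are maps $s\colon Y\to X$ and $g\colon X\to Y$ with $gs\simeq\mathrm{id}_Y$. Then $g_*s_*=\mathrm{id}$ in homology, so $\widetilde{H}_m(Y)$ is a direct summand of $\widetilde{H}_m(X)$.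

\begin{theorem}\label{thm:main}
Let $p\neq\ell$ be primes and let $L$ be a nonempty finite simplicial complex. There are an integer $r\ge1$ and a finite group $G=N\rtimes P$, with $N$ an elementary abelian $\ell$-group and $P$ a $p$-group of class at most $2$ (of exponent $p$ if $p$ is odd), such that the $r$-fold suspension $\Sigma^r|L|$ is a homotopy retract of $\mathcal{A}_p(G)$. In particular, $\widetilde{H}_m(L;\mathbb{Z})$ is a direct summand of $\widetilde{H}_{m+r}(\mathcal{A}_p(G);\mathbb{Z})$ for all $m$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For every prime $p$ there is a finite solvable group $G$ of order divisible by $p$ such that $\mathcal{A}_p(G)$ is not homotopy equivalent to a wedge of spheres.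
\end{corollary}

\begin{proof}
Let $L$ be a triangulation of $\mathbb{RP}^2$ and let $G=N\rtimes P$ be as in Theorem~\ref{thm:main}. The group $G$ is solvable because $N$ is abelian and $P$ is a $p$-group. Since $\widetilde{H}_1(L;\mathbb{Z})=\mathbb{Z}/2$, the group $\widetilde{H}_{r+1}(\mathcal{A}_p(G);\mathbb{Z})$ has the direct summand $\mathbb{Z}/2$, whereas the reduced integral homology of a wedge of spheres is free.
\end{proof}

\begin{remark}\label{rem:other}
If $L$ triangulates the Moore space obtained by attaching a disk to a circle along a map of degree $k$, the same argument produces $\mathbb{Z}/k$ as a summand; so every finite cyclic group occurs. There is a second obstruction. The Steenrod square $Sq^2$ is natural, commutes with suspension, and is the cup square on classes of degree $2$. It is therefore nonzero on $H^{r+2}(\Sigma^r\mathbb{CP}^2;\mathbb{F}_2)$, and with $L=\mathbb{CP}^2$ the injectivity of $g^*$ gives $Sq^2\neq0$ on $H^{r+2}(\mathcal{A}_p(G);\mathbb{F}_2)$. On a wedge of spheres $Sq^2$ vanishes, as it does on each sphere. Example~\ref{ex:planes} shows that this obstruction occurs with free homology.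
\end{remark}

The guess above fails because a contractible base can hide complicated pieces. Let $P$ be a $p$-group and $A\ne1$ a central elementary abelian subgroup. The poset $\mathcal{A}_p(P)$ is contractible, but nothing forces the part $R=\mathcal{A}_p(P)_{>A}$ strictly above $A$ to be simple. The proof of Theorem~\ref{thm:main} has two independent halves. First, when $P$ acts faithfully on $N$, the contractible poset $\mathcal{A}_p(A)$ is replaced by $\mathcal{A}_p(NA)$, which is not contractible, and a suspension of $R$ becomes visible in $\mathcal{A}_p(N\rtimes P)$ (Sections~\ref{sec:coordinates}--\ref{sec:retract}). Second, $P$ and $A$ can be built from a graph so that $R$ retracts onto a prescribed complex (Section~\ref{sec:graphs}). This proof uses only textbook facts. The last two sections use two published theorems to obtain more: a criterion valid for all solvable groups (Theorem~\ref{thm:criterion}) and exact homotopy types for $p=2$ (Theorem~\ref{thm:exact}).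

\section{Topological conventions}\label{sec:top}

Complexes are finite simplicial complexes, possibly empty, and a poset is identified with its order complex. For a poset $Q$ and $q\in Q$ we write $Q_{\le q}$, $Q_{<q}$, $Q_{>q}$ for the subposets defined by these inequalities. Homology is reduced and integral unless coefficients are shown, and it is computed from the augmented chain complex, so that $\widetilde{H}_{-1}(\emptyset)=\mathbb{Z}$; with this convention the reduced Mayer--Vietoris sequence of a union of two subcomplexes holds also when their intersection is empty. A space is \emph{$k$-connected} if every map from a sphere $S^j$ with $-1\le j\le k$ extends over the ball $D^{j+1}$, where $S^{-1}=\emptyset$ and $D^0$ is a point. Thus $(-1)$-connected means nonempty, and $k$-connected is no condition for $k\le-2$.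

The simplices of the \emph{join} $K*K'$ of two complexes are the nonempty unions of a simplex of $K$ or the empty set with a simplex of $K'$ or the empty set. For posets $T$ and $R$, the join $T*R$ is the order complex of the poset $T\sqcup R$ in which every element of $T$ is placed below every element of $R$. The suspension is $\Sigma K=S^0*K$, so $\Sigma^kK\cong S^{k-1}*K$, $\Sigma^k\emptyset=S^{k-1}$, and $\widetilde{H}_{m+k}(\Sigma^kK)\cong\widetilde{H}_m(K)$. Maps and homotopies can be joined with the identity of $K'$; hence if $Y$ is a homotopy retract of $K$, then $Y*K'$ is a homotopy retract of $K*K'$. A homotopy retract of a homotopy retract is a homotopy retract, and each summand of a wedge is a retract of the wedge. We write $Y^{\vee h}$ for the wedge of $h$ copies of $Y$, a point if $h=0$. The following standard facts are used.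
\begin{itemize}
\item[(T1)] Order-preserving maps $\varphi,\psi\colon Q\to Q'$ with $\varphi(q)\le\psi(q)$ for all $q$ are homotopic. Hence $Q$ is contractible if there are an order-preserving map $\varphi\colon Q\to Q$ and $q_0\in Q$ with $q\le\varphi(q)\ge q_0$ for all $q$; this covers posets with a maximum. And if $q\le\varphi(q)=\varphi(\varphi(q))$ for all $q$, then $Q\simeq\varphi(Q)$.
\item[(T2)] (Hurewicz, Whitehead.) Let $k\ge1$. A simply connected complex with $\widetilde{H}_j=0$ for $j\le k$ is $k$-connected. For a $k$-connected complex the Hurewicz homomorphism $\pi_{k+1}\to\widetilde{H}_{k+1}$ is an isomorphism. A map of simply connected complexes that induces an isomorphism in homology is a homotopy equivalence.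
\item[(T3)] For $k\ge0$, a $(k-1)$-connected complex $K$ of dimension at most $k$ is homotopy equivalent to $(S^k)^{\vee h}$ with $h=\operatorname{rank}\widetilde{H}_k(K)$. For $k=0$ the complex is a nonempty finite set, and for $k=1$ one collapses a spanning tree of a connected graph. For $k\ge2$ the group $\widetilde{H}_k(K)$ consists of cycles, so it is free; represent a basis by maps of spheres and apply (T2).
\item[(T4)] If $K=K_1\cup K_2$ and $K_0=K_1\cap K_2$ is contractible, then $K\simeq K/K_0=K_1/K_0\vee K_2/K_0\simeq K_1\vee K_2$. In particular $(S^{k-1})^{\vee h}*R\simeq(\Sigma^kR)^{\vee h}$, because the left side is a union of $h$ copies of $S^{k-1}*R$ that share the cone over $R$. The homotopy type of a wedge of connected complexes depends only on the homotopy types of the summands.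
\end{itemize}

\section{The poset of $N\rtimes P$ and a first example}\label{sec:coordinates}

Let $\ell\neq p$ be primes, $P$ a finite $p$-group, $N$ a finite $\mathbb{F}_\ell P$-module and $G=N\rtimes P$. Let $G$ act on the set $N$ by affine maps: $N$ by translations and $P$ linearly. For $E\le P$, the centralizer $C_N(E)$ is the subspace of vectors fixed by $E$. Let $\pi\colon G\to P$ be the projection with kernel $N$. A $p$-subgroup $B$ meets $N$ trivially, so $\pi$ is injective on $B$, and we obtain a rank-preserving map of posets
\[
f\colon X=\mathcal{A}_p(G)\longrightarrow Q=\mathcal{A}_p(P),\qquad f(B)=\pi(B).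
\]
An element of $X$ is determined by its linear part and its set of fixed points.

\begin{lemma}\label{lem:pairs}
The map $B\mapsto(f(B),\operatorname{Fix}(B))$ is an isomorphism from $X$ onto the poset of pairs $(E,c)$ with $E\in Q$ and $c$ a coset of $C_N(E)$ in $N$, ordered by
\[
(E,c)\le(E',c')\iff E\le E'\ \text{and}\ c\supseteq c'.
\]
\end{lemma}

\begin{proof}
Let $B\in X$ and $E=f(B)$. Then $NB=NE$, and since $|N|$ is prime to $p$, both $B$ and $E$ are Sylow $p$-subgroups of $NE$. So $B=(ne)E(ne)^{-1}=nEn^{-1}$ for some $n\in N$ and $e\in E$, and $\operatorname{Fix}(B)=n+C_N(E)$. Every pair $(E,n+C_N(E))$ arises, from $nEn^{-1}$. If $c$ is a coset of $C_N(E)$, the subgroup $nEn^{-1}$ is the same for all $n\in c$, because $C_N(E)$ centralizes $E$. Hence the map is a bijection. If $B\le B'$, then $f(B)\le f(B')$ and $\operatorname{Fix}(B)\supseteq\operatorname{Fix}(B')$. Conversely, let $E\le E'$ and $c\supseteq c'$, and pick $n\in c'$. Then $n\in c$, so the two pairs come from $nEn^{-1}\le nE'n^{-1}$.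
\end{proof}

For $E\in Q$ the \emph{fiber} is $X_E=f^{-1}(Q_{\le E})=\mathcal{A}_p(NE)$, the poset of pairs $(F,c)$ with $F\le E$. The next example shows the first half of the proof in dimension one.

\begin{example}\label{ex:plane}
Let $p=2$, $N=\mathbb{F}_3^2$, and let $P$ be the dihedral group of the eight signed permutation matrices. Its center is $A=\{\pm I\}$. The other four involutions are reflections, $\pm\operatorname{diag}(1,-1)$ and $\pm\tau$ with $\tau(x,y)=(y,x)$, and their fixed lines are the four lines through the origin: horizontal, vertical, diagonal and antidiagonal. There are two subgroups of rank $2$, namely $E_1=\langle-I,\operatorname{diag}(1,-1)\rangle$ and $E_2=\langle-I,\tau\rangle$. So $Q$ is a tree with seven vertices, and $R=Q_{>A}=\{E_1,E_2\}$ is a $0$-sphere.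

By Lemma~\ref{lem:pairs}, $X$ consists of nine vertices $(A,n)$ and eighteen vertices $(E_i,n)$, with $n$ a point of the plane $N$, and of twelve vertices given by the affine lines. The vertex $(E_1,n)$ lies above $(A,n)$ and above the horizontal and the vertical line through $n$. A horizontal and a vertical line meet in exactly one point, so $X_{E_1}$ is the bipartite graph $K_{3,3}$ on these six lines, with the edges subdivided by the vertices $(E_1,n)$ and with a pendant edge from $(E_1,n)$ to $(A,n)$. It is connected, with first Betti number $9-6+1=4$. The same description holds for $X_{E_2}$ with the diagonal and antidiagonal lines. The graph $X=X_{E_1}\cup X_{E_2}$ is connected and has $39$ vertices and $18\cdot3=54$ edges, so it is a wedge of $16$ circles.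

The two fibers intersect in the nine-point set $T=X_A$, and $T*R$ is the suspension of $T$ with poles $E_1$ and $E_2$, a wedge of $8$ circles. These account for the difference $16-4-4$. Define $g\colon X\to T*R$ by fixing $T$ and sending the other vertices of $X_{E_i}$ to the pole $E_i$. There is no order-preserving map back that fixes $T$, since no element of $X$ lies above two different vertices $(A,n)$. But there is a continuous one: send the pole $E_i$ to $(E_i,0)$, and send the edge from $t\in T$ to $E_i$ to a path from $t$ to $(E_i,0)$ inside the connected graph $X_{E_i}$. Call this map $s$. Then $gs$ sends that edge to a path from $t$ to $E_i$ in the cone $T*\{E_i\}$, which is a tree, so the path is homotopic to the edge with endpoints fixed. Thus $gs\simeq\mathrm{id}$. In $Q$ the two poles are joined through the single vertex $A$ and no loop arises; in $X$ that vertex has split into nine, and $\Sigma R=S^1$ appears.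
\end{example}

\section{The fibers}\label{sec:fibers}

Two properties of fibers were used in Example~\ref{ex:plane}: $X_{E_i}$ is connected, which allowed us to define $s$, and $T$ has more than one point, which kept $T*R$ from being a cone. The following lemma gives both in every rank. The fiber depends only on $E$ and on $N$ as an $E$-module, so we write $X(E,N)=\mathcal{A}_p(N\rtimes E)$, with $X(1,N)=\emptyset$.

\begin{lemma}\label{lem:fiber}
Let $E$ be an elementary abelian $p$-group of rank $r\ge0$ and $N$ a finite $\mathbb{F}_\ell E$-module, $\ell\ne p$. Then $X(E,N)$ has dimension at most $r-1$ and is $(r-2)$-connected. If $E$ acts faithfully on $N$, then $\widetilde{H}_{r-1}(X(E,N))\neq0$.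
\end{lemma}

\begin{proof}
Ranks increase strictly along a chain and lie between $1$ and $r$, which bounds the dimension. We prove the rest by induction on $\dim N$, for all $E$ at once. If $N=0$, then $X(E,N)$ is the poset of nontrivial subgroups of $E$. For $r=0$ it is empty and $\widetilde{H}_{-1}=\mathbb{Z}\ne0$. For $r\ge1$ it has a maximum, so it is contractible, and $E$ is not faithful.

Let $N\ne0$. By Maschke's theorem, which applies as $\ell\neq p$, we can write $N=N_1\oplus N'$ with $N_1$ irreducible. For $F\le E$ we have $C_N(F)=C_{N_1}(F)\oplus C_{N'}(F)$, so each coset of $C_N(F)$ is a sum $c_1+c'$ of cosets of the two summands, and $c_1+c'\supseteq d_1+d'$ if and only if $c_1\supseteq d_1$ and $c'\supseteq d'$. If $E$ acts trivially on $N_1$, then always $c_1=N_1$. So $X(E,N)\cong X(E,N')$, and $E$ is faithful on $N$ if and only if it is faithful on $N'$; induction applies.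

Suppose that $E$ acts nontrivially on $N_1$, so that $r\ge1$, and let $H$ be the kernel of this action. As $E$ is abelian, the image of $\mathbb{F}_\ell E$ in $\operatorname{End}(N_1)$ is a finite commutative ring of $E$-endomorphisms. By Schur's lemma its nonzero elements are injective, so it is a finite integral domain, hence a field, and its multiplicative group is cyclic. Thus $E/H$ is cyclic, nontrivial and of exponent $p$, and $H$ has rank $r-1$. For $F\le E$ the subspace $C_{N_1}(F)$ is an $E$-submodule, again because $E$ is abelian, so
\[
C_{N_1}(F)=N_1\ \text{ if }F\le H,\qquad C_{N_1}(F)=0\ \text{ if }F\not\le H .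
\]
The component $c_1$ is therefore all of $N_1$ or a single point. This suggests cutting the poset according to the points of $N_1$: for $a\in N_1$ let
\[
X_a=\{(F,c_1+c')\in X(E,N): a\in c_1\}.
\]
\begin{itemize}
\item Each $X_a$ is closed downward, since cosets grow as one descends, and the $X_a$ cover $X(E,N)$. A chain lies in $X_a$ as soon as its top element does, so the order complex of $X(E,N)$ is the union of the order complexes of the $X_a$.
\item In $X_a$ the component $c_1=a+C_{N_1}(F)$ is determined by $F$, so $(F,c_1+c')\mapsto(F,c')$ is an isomorphism $X_a\cong X(E,N')$.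
\item For $a\neq b$, a pair lies in $X_a\cap X_b$ if and only if $c_1=N_1$, that is, $F\le H$. So $X_a\cap X_b$ is one and the same subposet $X^0\cong X(H,N')$ for all $a\ne b$.
\end{itemize}
By induction, each $X_a$ is $(r-2)$-connected and $X^0$ is $(r-3)$-connected. Add the pieces $X_a$ one at a time; if $Y$ is a union of earlier pieces and $X_a$ is the next one, then $Y\cap X_a=X^0$. We claim that $Y\cup X_a$ is $(r-2)$-connected if $Y$ is. For $r=1$ it is nonempty. For $r=2$ it is a union of two connected complexes with nonempty intersection. For $r\ge3$ it is simply connected by van Kampen's theorem, as $Y$ and $X_a$ are simply connected and $X^0$ is connected, and for $j\le r-2$ the outer terms of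
\[
\widetilde{H}_j(Y)\oplus\widetilde{H}_j(X_a)\to\widetilde{H}_j(Y\cup X_a)\to\widetilde{H}_{j-1}(X^0)
\]
vanish, so (T2) applies. Hence $X(E,N)$ is $(r-2)$-connected.

Since $|N_1|\ge2$, there is a last gluing $X(E,N)=Y\cup X_a$. The exact sequence
\[
\widetilde{H}_{r-1}(X(E,N))\to\widetilde{H}_{r-2}(X^0)\to\widetilde{H}_{r-2}(Y)\oplus\widetilde{H}_{r-2}(X_a)=0
\]
shows that $\widetilde{H}_{r-1}(X(E,N))$ maps onto $\widetilde{H}_{r-2}(X(H,N'))$. If $E$ is faithful on $N$, then $H$, being trivial on $N_1$, is faithful on $N'$, and the latter group is nonzero by induction.
\end{proof}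

For $E_1$ in Example~\ref{ex:plane}, take $N_1$ horizontal and $N'$ vertical. Then $X_a$ is a tree centered at the vertical line $x=a$, and the three trees are glued along the three horizontal lines, which form $X^0$.

By (T3), if $r\ge1$ and $E$ is faithful on $N$, then $X(E,N)$ is a wedge of at least one sphere $S^{r-1}$. Faithfulness is necessary: a nontrivial kernel of the action is central in $NE$ and makes $X(E,N)$ contractible.

\section{The join as a homotopy retract}\label{sec:retract}

\begin{proposition}\label{prop:retract}
Let $P$ be a finite $p$-group, $A\ne1$ a central elementary abelian subgroup of rank $r$, $N$ a faithful finite $\mathbb{F}_\ell P$-module with $\ell\neq p$, and $G=N\rtimes P$. Put $T=\mathcal{A}_p(NA)$ and $R=\mathcal{A}_p(P)_{>A}$. Then $T*R$ is a homotopy retract of $\mathcal{A}_p(G)$. Consequently $\Sigma^rR$ is a homotopy retract of $\mathcal{A}_p(G)$.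
\end{proposition}

\begin{proof}
We use the notation $f\colon X\to Q$ and $X_E$ of Section~\ref{sec:coordinates}, so $T=X_A$, and we view $T*R$ as the order complex of $K=T\sqcup R$.

\emph{The map $g\colon X\to K$.} Put $g(x)=x$ if $f(x)\le A$, and $g(x)=f(x)A$ otherwise. In the second case $f(x)A$ is elementary abelian because $A$ is central, and it contains $A$ properly, so it lies in $R$. Let $x\le y$. If $f(y)\le A$, then $f(x)\le A$ and $g$ fixes both elements. If $f(x)\le A$ and $f(y)\not\le A$, then $g(x)\in T$ lies below $g(y)\in R$. If neither lies in $A$, then $f(x)A\le f(y)A$. So $g$ preserves order. For $E\in R$ and $x\in X_E$, both $f(x)$ and $A$ lie in $E$, and therefore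
\begin{equation}\label{eq:carrier}
g(X_E)\subseteq T\sqcup R_{\le E}.
\end{equation}

\emph{The map $s\colon|K|\to|X|$.} As in Example~\ref{ex:plane}, $s$ has to be built simplex by simplex, and we control it by prescribing where each simplex goes. On $|T|$ let $s$ be the inclusion. A simplex $\sigma$ of $K$ not contained in $T$ has a top element $E(\sigma)\in R$. We define $s$ on such simplices by induction on the dimension, so that $s(|\sigma|)\subseteq|X_{E(\sigma)}|$. Let $E=E(\sigma)$. The proper faces of $\sigma$ are already mapped into $|X_E|$: those in $T$ because $X_A\subseteq X_E$, and the others because their top element is at most $E$. The chain $\sigma$ has at most $r$ elements in $T$, where ranks lie between $1$ and $r$, and at most $r(E)-r$ elements in $R_{\le E}$, where ranks lie between $r+1$ and $r(E)$. So $\dim\sigma\le r(E)-1$, and the boundary of $|\sigma|$ is a sphere of dimension at most $r(E)-2$. By Lemma~\ref{lem:fiber}, $X_E$ is $(r(E)-2)$-connected, exactly what is needed to extend $s$ over $|\sigma|$ with values in $|X_E|$.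

\emph{The homotopy.} On $|T|$ we have $gs=\mathrm{id}$. For $\sigma\not\subseteq T$ let $D(\sigma)=|T\sqcup R_{\le E(\sigma)}|$, which is contractible because the poset has the maximum $E(\sigma)$. We construct $\Phi\colon|K|\times[0,1]\to|K|$ from $gs$ to $\mathrm{id}$, constant on $|T|$, with $\Phi(|\sigma|\times[0,1])\subseteq D(\sigma)$, again by induction on $\dim\sigma$. The map $\Phi$ is given on the boundary of the ball $|\sigma|\times[0,1]$, and it takes values in $D(\sigma)$ there: on $|\sigma|\times\{0\}$ by \eqref{eq:carrier} and $s(|\sigma|)\subseteq|X_{E(\sigma)}|$; on $|\sigma|\times\{1\}$ because $|\sigma|\subseteq D(\sigma)$; and on $|\tau|\times[0,1]$ for a proper face $\tau$ because either $\tau\subseteq T$ or $D(\tau)\subseteq D(\sigma)$. Since $D(\sigma)$ is contractible, $\Phi$ extends over the ball. Thus $gs\simeq\mathrm{id}$.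

Finally, $A$ acts faithfully on $N$, so $T$ is a wedge of at least one sphere $S^{r-1}$ by Lemma~\ref{lem:fiber} and (T3). Hence $S^{r-1}$ is a homotopy retract of $T$, and $\Sigma^rR\cong S^{r-1}*R$ is a homotopy retract of $T*R$.
\end{proof}

Faithfulness enters only in the last paragraph. If $A$ acts trivially on $N$, for instance if $N=0$, then $A$ is central in $G$, and both $T*R$ and $\mathcal{A}_p(G)$ are contractible.

\section{Groups of class two from graphs}\label{sec:graphs}

It remains to find $P$ and $A$ with $R=\mathcal{A}_p(P)_{>A}$ complicated. If $V=P/A$ is elementary abelian, the members of $R$ correspond to certain subspaces of $V$ whose preimages are abelian. To encode a complex, we take a basis vector of $V$ for each vertex and let the lifts of two basis vectors commute exactly when the vertices are joined by an edge. Each noncommuting pair gets its own coordinate in $A$, so that commutators belonging to different pairs cannot cancel.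

Let $\Gamma$ be a simple graph on $\{1,\dots,n\}$ that is not complete, and let $M=\{(i,j):i<j,\ ij\notin\Gamma\}$ be its set of non-edges. A \emph{clique} is a set of pairwise adjacent vertices, and the \emph{clique complex} $\operatorname{Cl}(\Gamma)$ has the nonempty cliques as simplices. A complex is \emph{flag} if it is the clique complex of its $1$-skeleton. Let $\mathcal{F}$ be the poset of nonempty cliques; its order complex is the barycentric subdivision of $\operatorname{Cl}(\Gamma)$, so $|\mathcal{F}|\cong|\operatorname{Cl}(\Gamma)|$.

Let $V=\mathbb{F}_p^n$ with basis $(e_i)$, let $W=\mathbb{F}_p^M$ with basis $(w_{ij})$, and let $b\colon V\times V\to W$ be the bilinear map $b(v,v')=\sum_{(i,j)\in M}v_iv'_j\,w_{ij}$. Let $P_\Gamma$ be the set $V\times W$ with the product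
\[
(v,w)(v',w')=(v+v',\,w+w'+b(v,v')).
\]
The product is associative since $b(v,v')+b(v+v',v'')=b(v',v'')+b(v,v'+v'')$, the identity is $(0,0)$, and the inverse of $(v,w)$ is $(-v,-w+b(v,v))$. So $P_\Gamma$ is a $p$-group. The subgroup $A=0\times W$, which we also denote by $W$, is central and elementary abelian of rank $r=|M|\ge1$, and $P_\Gamma/A\cong V$ is abelian, so the class is at most $2$. Two elements $(v,w)$ and $(v',w')$ commute if and only if
\[
\beta(v,v')=b(v,v')-b(v',v)=\sum_{(i,j)\in M}(v_iv'_j-v_jv'_i)\,w_{ij}
\]
vanishes. Induction on $k$ gives $(v,w)^k=(kv,\,kw+\binom{k}{2}b(v,v))$. Hence $P_\Gamma$ has exponent $p$ if $p$ is odd, and $(v,w)^2=(0,b(v,v))$ if $p=2$. The subgroups containing $A$ are the sets $U\times W$ with $U$ a subspace of $V$. Therefore $U\mapsto U\times W$ identifies $R=\mathcal{A}_p(P_\Gamma)_{>A}$ with the poset of nonzero subspaces $U\le V$ such that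
\begin{equation}\label{eq:commute}
u_iu'_j=u_ju'_i\qquad\text{for all }u,u'\in U,\ (i,j)\in M,
\end{equation}
and, if $p=2$, in addition
\begin{equation}\label{eq:square}
u_iu_j=0\qquad\text{for all }u\in U,\ (i,j)\in M.
\end{equation}
Both conditions are symmetric in $i$ and $j$. For $S\subseteq\{1,\dots,n\}$ put $\mathbb{F}_p^S=\langle e_i:i\in S\rangle$, and for $U\le V$ let $\operatorname{supp}U$ be the set of $i$ with $u_i\neq0$ for some $u\in U$.

\begin{example}\label{ex:two}
Let $\Gamma$ consist of two nonadjacent vertices, so $|P_\Gamma|=p^3$, $r=1$ and $\mathcal{F}=\{\{1\},\{2\}\}$. The plane $V$ violates \eqref{eq:commute} with $u=e_1$, $u'=e_2$, while every line satisfies it. For $p=2$ the line $\langle e_1+e_2\rangle$ is excluded by \eqref{eq:square}; the group is generated by the noncommuting involutions $(e_1,0)$ and $(e_2,0)$, so it is the dihedral group of Example~\ref{ex:plane}, and $R\cong\mathcal{F}$. For $p$ odd, $R$ consists of all $p+1$ lines, and $p-1$ of them have support $\{1,2\}$, which is not a clique.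
\end{example}

So $R$ is in general larger than $\mathcal{F}$, and the support does not map $R$ to $\mathcal{F}$. A retraction has to select a clique inside $\operatorname{supp}U$, monotonically in $U$. In the example one may send $\langle e_1+ce_2\rangle$ to $\{1\}$. This choice would be harmful if $\langle e_2\rangle$, which must go to $\{2\}$, were contained in a member of $R$ with support $\{1,2\}$; condition \eqref{eq:commute} forbids precisely this.

\begin{proposition}\label{prop:cliques}
There are order-preserving maps $\iota\colon\mathcal{F}\to R$ and $\rho\colon R\to\mathcal{F}$ with $\rho\iota=\mathrm{id}$.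
\end{proposition}

\begin{proof}
Put $\iota(S)=\mathbb{F}_p^S$. If $(i,j)\in M$, one of $i,j$ lies outside the clique $S$, the corresponding coordinate vanishes on $\mathbb{F}_p^S$, and all products in \eqref{eq:commute} and \eqref{eq:square} are zero. So $\iota(S)\in R$, and $\iota$ preserves order.

Let $\bar\Gamma$ be the complement of $\Gamma$, whose edges are the non-edges of $\Gamma$, and let $\bar\Gamma[D]$ be the subgraph induced on a vertex set $D$. For $U\in R$ let $\rho(U)$ be the set of the least elements of the connected components of $\bar\Gamma[\operatorname{supp}U]$. Vertices in different components are nonadjacent in $\bar\Gamma$, hence adjacent in $\Gamma$, so $\rho(U)$ is a nonempty clique. For a clique $S$ the graph $\bar\Gamma[\operatorname{supp}\mathbb{F}_p^S]=\bar\Gamma[S]$ has no edges, so $\rho\iota(S)=S$.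

Let $U\le U'$ in $R$, and let $i,j\in\operatorname{supp}U'$ be adjacent in $\bar\Gamma$. Choose $u'\in U'$ with $u'_j\ne0$ and put $c=u'_i/u'_j$. By \eqref{eq:commute}, $u_i=cu_j$ for all $u\in U'$, and $c\neq0$ because the $i$th coordinate does not vanish on $U'$. Hence the $i$th coordinate vanishes on $U$ if and only if the $j$th does, that is, $i\in\operatorname{supp}U$ if and only if $j\in\operatorname{supp}U$. Following paths in $\bar\Gamma[\operatorname{supp}U']$, we see that $\operatorname{supp}U$ is a union of components of this graph. The components of $\bar\Gamma[\operatorname{supp}U]$ are then exactly the components of $\bar\Gamma[\operatorname{supp}U']$ contained in $\operatorname{supp}U$, and $\rho(U)\subseteq\rho(U')$.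
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The simplices of the barycentric subdivision of $L$ are the sets of pairwise comparable faces of $L$. So the subdivision is the clique complex of its $1$-skeleton $\Gamma$, and $|L|\cong|\operatorname{Cl}(\Gamma)|$. If $\Gamma$ is complete, then $|L|$ and $\Sigma|L|$ are contractible, and a contractible space is a homotopy retract of every nonempty space; take $P$ of order $p$, $N=\mathbb{F}_\ell[P]$ and $r=1$.

Otherwise let $P=P_\Gamma$, $A=W$, $r=|M|$, and let $N=\mathbb{F}_\ell[P]$ be the regular module, which is faithful because $P$ permutes its basis freely. By Proposition~\ref{prop:cliques}, $|L|\cong|\mathcal{F}|$ is a retract of $R$, so $\Sigma^r|L|$ is a retract of $\Sigma^rR$. By Proposition~\ref{prop:retract}, $\Sigma^rR$ is a homotopy retract of $\mathcal{A}_p(N\rtimes P)$. The statement on homology follows from $\widetilde{H}_{m+r}(\Sigma^r|L|)\cong\widetilde{H}_m(L)$.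
\end{proof}

\begin{remark}\label{rem:sharp}
If $p$ is odd, an odd prime $\ell\ne p$ gives counterexamples of odd order. Among groups $N\rtimes P$ with $N$ an $\mathbb{F}_\ell P$-module, class $2$ cannot be lowered: if $P\neq1$ is abelian, the elements with $x^p=1$ form the largest elementary abelian subgroup $\Omega_1(P)$, so $\mathcal{A}_p(N\rtimes P)=\mathcal{A}_p(N\Omega_1(P))$, which by Lemma~\ref{lem:fiber} and (T3) is contractible or a wedge of spheres of one dimension. The groups constructed above are large. For the triangulation of $\mathbb{RP}^2$ with $6$ vertices, $15$ edges and $10$ triangles, $\Gamma$ has $31$ vertices and $30+30+30=90$ edges, so $r=\binom{31}{2}-90=375$ and $|P|=p^{406}$.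
\end{remark}

\section{A criterion for solvable groups}\label{sec:criterion}

The join $T*R$ of Proposition~\ref{prop:retract} equals $f^{-1}(Q_{\le A})*Q_{>A}$. Such a join can be formed for every $E\in Q$, and together these joins make up the whole homotopy type. This follows from two published results.

\begin{theorem}[{Quillen \cite[Thm.~11.2 and Prop.~2.4]{Quillen}}]\label{thm:quillen}
If an elementary abelian $p$-group $E$ of rank $r$ acts on a finite solvable group $N$ of order prime to $p$, then $\mathcal{A}_p(NE)$ is Cohen--Macaulay of dimension $r-1$; in particular, it is $(r-2)$-connected. If a finite group $H$ has a nontrivial normal $p$-subgroup, then $\mathcal{A}_p(H)$ is contractible.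
\end{theorem}

Of the Cohen--Macaulay property we use only the connectivity.

\begin{theorem}[{Bj\"orner--Wachs--Welker \cite[Thm.~1.1]{BWW}}]\label{thm:bww}
Let $f\colon X\to Q$ be a map of finite posets such that each $f^{-1}(Q_{\le q})$ is $\dim f^{-1}(Q_{<q})$-connected, and let $Q$ be connected. Then
\[
X\simeq Q\vee\bigvee_{q\in Q}f^{-1}(Q_{\le q})*Q_{>q}.
\]
\end{theorem}

To pass from a wedge to its summands we need one more fact.

\begin{lemma}\label{lem:summand}
Let $Y$ be a simply connected complex that is a homotopy retract of a connected wedge of spheres $X$. Then $Y$ is homotopy equivalent to a wedge of spheres.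
\end{lemma}

\begin{proof}
Let $s\colon Y\to X$ and $g\colon X\to Y$ satisfy $gs\simeq\mathrm{id}$. For $k\ge1$ the group $\widetilde{H}_k(X)$ is free on the fundamental classes of the $k$-spheres of the wedge. These lie in the image of the Hurewicz homomorphism $\pi_k(X)\to\widetilde{H}_k(X)$, $[\varphi]\mapsto\varphi_*[S^k]$, which is therefore onto. Both properties pass to $Y$. The group $\widetilde{H}_k(Y)$ embeds in $\widetilde{H}_k(X)$ by $s_*$, so it is free. If $y\in\widetilde{H}_k(Y)$ and $s_*y=\varphi_*[S^k]$, then $y=(g\varphi)_*[S^k]$. Choose a basis of $\widetilde{H}_*(Y)$ of homogeneous elements, all of degree at least $2$ as $Y$ is simply connected, and represent them by maps of spheres, which can be taken to be pointed since $Y$ is connected. The resulting map from a simply connected wedge of spheres to $Y$ induces an isomorphism in homology, so it is a homotopy equivalence by (T2).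
\end{proof}

For a finite group $G$, let $O_{p'}(G)$ be the largest normal subgroup of order prime to $p$.

\begin{theorem}\label{thm:criterion}
Let $G$ be a finite solvable group of order divisible by $p$, let $N=O_{p'}(G)$ and $\bar G=G/N$. For $E\in\mathcal{A}_p(\bar G)$ let $NE$ denote the full preimage of $E$ in $G$ and put $h(E)=\operatorname{rank}\widetilde{H}_{r(E)-1}(\mathcal{A}_p(NE))$. Then
\[
\mathcal{A}_p(G)\simeq\bigvee_{E\in\mathcal{A}_p(\bar G)}\bigl(\Sigma^{r(E)}\mathcal{A}_p(\bar G)_{>E}\bigr)^{\vee h(E)} .
\]
Moreover, $\mathcal{A}_p(G)$ is homotopy equivalent to a wedge of spheres if and only if $\Sigma^{r(E)}\mathcal{A}_p(\bar G)_{>E}$ is so for every $E$ with $h(E)\ge1$.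
\end{theorem}

\begin{proof}
Let $X=\mathcal{A}_p(G)$, $Q=\mathcal{A}_p(\bar G)$ and $f\colon X\to Q$, $f(B)=BN/N$, which preserves ranks as $B\cap N=1$.

\emph{The base.} We have $\bar G\neq1$ because $p$ divides $|G|$. A minimal normal subgroup of the solvable group $\bar G$ is an elementary abelian $q$-group for some prime $q$, and $q=p$, since otherwise its preimage would be a normal subgroup of $G$ of order prime to $p$ that is larger than $N$. So $Q$ is contractible by Theorem~\ref{thm:quillen}.

\emph{The fibers.} For $E\in Q$ we have $f^{-1}(Q_{\le E})=\mathcal{A}_p(NE)$. A Sylow $p$-subgroup of $NE$ maps isomorphically onto $E$ and is a complement to $N$, so Theorem~\ref{thm:quillen} applies: the fiber is $(r(E)-2)$-connected of dimension $r(E)-1$, hence homotopy equivalent to $(S^{r(E)-1})^{\vee h(E)}$ by (T3). The elements of $f^{-1}(Q_{<E})$ have rank at most $r(E)-1$, so this poset has dimension at most $r(E)-2$, and the hypothesis of Theorem~\ref{thm:bww} holds.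

\emph{The decomposition.} Put $Y_E=\Sigma^{r(E)}Q_{>E}$. By (T4), $f^{-1}(Q_{\le E})*Q_{>E}\simeq Y_E^{\vee h(E)}$. The complex $Y_E$ is connected unless $r(E)=1$ and $Q_{>E}=\emptyset$. In that case $E$ is an isolated point of the connected poset $Q$, so $Q=\{E\}$, $Y_E=S^0$, and $X$ is a set of $h(E)+1$ points; all assertions hold. From now on all $Y_E$ are connected. Theorem~\ref{thm:bww} and the contractibility of $Q$ give the decomposition, and $X$ is connected. If $Y_E$ is a wedge of spheres whenever $h(E)\ge1$, then so is $X$.

\emph{The converse.} Let $X$ be a wedge of spheres and $h(E)\ge1$. Then $Y_E$ is a wedge summand, hence a homotopy retract, of $X$. Put $R=Q_{>E}$. If $R=\emptyset$, then $Y_E$ is a sphere. Let $R\neq\emptyset$. Then $\Sigma R$ is connected, and the suspension of a connected complex is simply connected by van Kampen's theorem. So for $r(E)\ge2$ Lemma~\ref{lem:summand} applies to $Y_E$. For $r(E)=1$ the complex $Y_E=\Sigma R$ need not be simply connected, and we split off its loops. Let $R_1,\dots,R_k$ be the components of $R$, choose vertices $x_i\in R_i$, and let $J_i=\Sigma\{x_i\}$, an arc between the two poles. The graph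 $\Theta=J_1\cup\dots\cup J_k$ is homotopy equivalent to $(S^1)^{\vee(k-1)}$. Attach $\Sigma R_1,\dots,\Sigma R_k$ to $\Theta$ in turn; each $\Sigma R_i$ meets what is already there in the arc $J_i$, so (T4) gives
\[
\Sigma R\simeq\Sigma R_1\vee\dots\vee\Sigma R_k\vee(S^1)^{\vee(k-1)} .
\]
Each $\Sigma R_i$ is simply connected and a homotopy retract of $X$, hence a wedge of spheres by Lemma~\ref{lem:summand}, and then so is $Y_E$.
\end{proof}

In Example~\ref{ex:plane} we have $\bar G=P$. The center $A$ contributes $h(A)=8$ copies of $\Sigma S^0=S^1$, each $E_i$ contributes $h(E_i)=4$ copies of $\Sigma^2\emptyset=S^1$, and a subgroup generated by a reflection has a single element above it and contributes a contractible summand. The total is again $16$ circles.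

\section{Exact homotopy types for $p=2$}\label{sec:exact}

For $p=2$, condition \eqref{eq:square} removes the subspaces whose support is not a clique, as in Example~\ref{ex:two}. All the posets $\mathcal{A}_2(P_\Gamma)_{>E}$ can then be computed. Regard a complex $L$ as its set of simplices. The \emph{link} $\operatorname{Lk}_L(S)$ of $S\in L$ consists of the simplices $S'$ with $S'\cap S=\emptyset$ and $S'\cup S\in L$; it is empty when $S$ is maximal.

\begin{theorem}\label{thm:exact}
Let $p=2$ and let $\ell$ be an odd prime. Let $\Gamma$ be a finite graph with at least two vertices in which no vertex is adjacent to all other vertices, let $r$ be its number of non-edges, and put $L=\operatorname{Cl}(\Gamma)$, $P=P_\Gamma$ and $G=\mathbb{F}_\ell[P]\rtimes P$. Then there are integers $h_S\ge1$ with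
\[
\mathcal{A}_2(G)\simeq\bigvee_{S\in L\cup\{\emptyset\}}\bigl(\Sigma^{r+|S|}\operatorname{Lk}_L(S)\bigr)^{\vee h_S},\qquad\operatorname{Lk}_L(\emptyset)=L .
\]
In particular, if $L$ is a flag triangulation of a closed $d$-manifold with $d\ge1$ and $\Gamma$ is its $1$-skeleton, then $\mathcal{A}_2(G)\simeq(\Sigma^rL)^{\vee a}\vee(S^{r+d})^{\vee c}$ with $a,c\ge1$.
\end{theorem}

\begin{proof}
The graph $\Gamma$ is not complete, so $P$ is defined and $W\ne1$. Put $N=\mathbb{F}_\ell[P]$ and $Q=\mathcal{A}_2(P)$. As $G/N\cong P$ is a $2$-group, $N=O_{2'}(G)$, and Theorem~\ref{thm:criterion} gives $\mathcal{A}_2(G)\simeq\bigvee_{E\in Q}(\Sigma^{r(E)}Q_{>E})^{\vee h(E)}$. (Here Theorem~\ref{thm:quillen} is not needed: the fibers are covered by Lemma~\ref{lem:fiber}, and $Q$ is contractible via $F\le FW\ge W$.) Every $E$ is faithful on $N$, and the top homology group of a complex is free, so $h(E)\ge1$ by Lemma~\ref{lem:fiber}. We determine $Q_{>E}$.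

If $E\not\ge W$, then $EW\in Q_{>E}$ because $W$ is central, and $Q_{>E}$ is contractible via $F\le FW\ge EW$ by (T1).

Let $E=U\times W$ with $U=0$ or $U\in R$, and identify $Q_{>E}$ with $\{U'\in R:U'>U\}$. The support of each $U'\in R$ is a clique. Indeed, suppose that $(i,j)\in M$ with $i,j\in\operatorname{supp}U'$, and choose $u,u'\in U'$ with $u_i=1=u'_j$. By \eqref{eq:square}, $u_j=0=u'_i$, so $u+u'$ has both coordinates equal to $1$, against \eqref{eq:square}. Hence $\operatorname{cl}(U')=\mathbb{F}_2^{\operatorname{supp}U'}$ lies in $R$ by the proof of Proposition~\ref{prop:cliques}. The map $\operatorname{cl}$ preserves order and satisfies $U'\le\operatorname{cl}(U')=\operatorname{cl}(\operatorname{cl}(U'))$, so it maps $Q_{>E}$ to itself. Put $\operatorname{cl}(0)=0$. If $U\neq\operatorname{cl}(U)$, then $\operatorname{cl}(U)\in Q_{>E}$, and $Q_{>E}$ is contractible via $U'\le\operatorname{cl}(U')\ge\operatorname{cl}(U)$. Otherwise $U=\mathbb{F}_2^S$ with $S\in L\cup\{\emptyset\}$, and (T1) shows that $Q_{>E}$ is homotopy equivalent to its image $\{\mathbb{F}_2^{S'}:S'\supsetneq S\text{ a clique}\}$. The map $S'\mapsto S'\setminus S$ identifies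 this image with the poset of simplices of $\operatorname{Lk}_L(S)$. Since $r(E)=r+|S|$, the formula holds with $h_S=h(\mathbb{F}_2^S\times W)$; the remaining summands are contractible.

Now let $L$ be a flag triangulation of a closed $d$-manifold, $d\ge1$. It has at least two vertices. A vertex adjacent to all others would make the clique complex $L$ a cone, which is impossible as $H_d(L;\mathbb{F}_2)\neq0$. So the formula applies. Let $S\in L$ and let $x$ be an interior point of $|S|$. The closed star $S*\operatorname{Lk}_L(S)$ is a neighborhood of $x$ and is the cone with apex $x$ over $\partial S*\operatorname{Lk}_L(S)\cong\Sigma^{|S|-1}\operatorname{Lk}_L(S)$. Therefore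
\[
H_k(|L|,|L|\setminus\{x\})\cong\widetilde{H}_{k-1}\bigl(\Sigma^{|S|-1}\operatorname{Lk}_L(S)\bigr)\cong\widetilde{H}_{k-|S|}(\operatorname{Lk}_L(S)).
\]
In a $d$-manifold the left side is $\mathbb{Z}$ for $k=d$ and $0$ otherwise, so the link has the homology of $S^{d-|S|}$, and $Y_S=\Sigma^{r+|S|}\operatorname{Lk}_L(S)$ has the homology of $S^{r+d}$. If the link is empty, $Y_S$ is a sphere, necessarily $S^{r+d}$. Otherwise $Y_S$ is simply connected because $r+|S|\ge2$, and by (T2) a generator of $\pi_{r+d}(Y_S)\cong\mathbb{Z}$ is a homotopy equivalence $S^{r+d}\to Y_S$. Take $a=h_\emptyset$ and $c=\sum_{S\in L}h_S$.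
\end{proof}

\begin{remark}\label{rem:center}
The hypothesis on $\Gamma$ says that $W$ is the center of $P_\Gamma$. If $i$ is adjacent to all other vertices, then $\beta(e_i,\cdot)=0$ and $(e_i,0)$ is central. If no vertex has this property and $v_i\neq0$, choose $j\neq i$ not adjacent to $i$; the coordinate of $\beta(v,e_j)$ at this non-edge is $\pm v_i\ne0$, so $(v,w)$ is not central. The proof above uses the hypothesis only through its consequence $W\neq1$.
\end{remark}

\begin{example}\label{ex:mixed}
Let $\Gamma$ have vertices $1,2,3$ and the single edge $12$, so $r=2$ and $L\simeq S^0$. The summands are $\Sigma^2L\simeq S^2$ for $S=\emptyset$, $\Sigma^3\emptyset=S^2$ for $S=\{3\}$, and $\Sigma^4\emptyset=S^3$ for $S=\{1,2\}$; the links of $\{1\}$ and $\{2\}$ are points. So $\mathcal{A}_2(G)$ is a wedge in which both $S^2$ and $S^3$ occur.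
\end{example}

\begin{example}\label{ex:planes}
The barycentric subdivision of a triangulation is flag. For a flag triangulation of $\mathbb{RP}^2$, the complex $\mathcal{A}_2(G)$ is homotopy equivalent to a wedge of copies of $\Sigma^r\mathbb{RP}^2$ and of $S^{r+2}$, with at least one of each. For $\mathbb{CP}^2$ it is a wedge of copies of $\Sigma^r\mathbb{CP}^2$ and of $S^{r+4}$. This complex has free homology, and it is not a wedge of spheres by Remark~\ref{rem:other}; torsion is not the only obstruction.
\end{example}

\begin{thebibliography}{9}

\bibitem{BWW}
Bj\"orner, Wachs and Welker, \emph{Poset fiber theorems}, Trans. AMS \textbf{357} (2005).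

\bibitem{EAS}
\emph{Elementary abelian subgroups in $p$-groups of class 2},
\texttt{https://infoscience.epfl.ch/record/138652/files/EPFL\_TH4458.pdf}

\bibitem{Quillen}
Quillen, \emph{Homotopy properties of the poset of nontrivial $p$-subgroups of a group}, Adv. Math. \textbf{28} (1978).

\end{thebibliography}
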